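
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Even sets of $(-4)$-curves on rational surfaces\\ whose double cover is of general type}


\begin{abstract}
Let $C_1,\dots,C_n$ be disjoint smooth rational curves of self-intersection $-4$ on a smooth rational surface $X$ whose sum is divisible by $2$ in $\operatorname{Pic}(X)$, and let $S\to X$ be the associated double cover. We show that $S$ can be a minimal surface of general type. The examples have $n=6$ and $n=8$, and in both $K_S^2=4$, $p_g(S)=1$, $q(S)=0$. Here $X$ is the resolution of a $(\mathbb Z/2)^3$-cover of the plane branched along seven lines in special position, that is, of a degenerate Campedelli surface. We also prove that $k+1\le n\le 10-k+2q(S)$ whenever $S$ is minimal of general type with $K_S^2=2k$. In the regular case the upper bound is attained by our example with $n=8$.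
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All varieties are over $\mathbb C$, and $\sim$ denotes linear equivalence.

\subsection*{Even sets of $(-4)$-curves}
Let $X$ be a smooth projective rational surface. A \emph{$(-4)$-curve} is a smooth rational curve with self-intersection $-4$. A set of $n\ge 1$ disjoint $(-4)$-curves $C_1,\dots,C_n$ on $X$ is \emph{even} if $C:=C_1+\dots+C_n\sim 2L$ for some $L\in\operatorname{Pic}(X)$. Since $\operatorname{Pic}(X)$ is torsion-free, $L$ is unique. The set then defines a double cover $\pi\colon S\to X$ branched along $C$. It is smooth because $C$ is smooth, and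
\[
\pi_*\mathcal O_S=\mathcal O_X\oplus\mathcal O_X(-L),\qquad K_S=\pi^*(K_X+L),\qquad \pi_*\omega_S=\omega_X\oplus\omega_X(L).
\]
Moreover, $S$ is connected. Otherwise $h^0(-L)>0$, and twice an effective divisor in $|-L|$, plus the non-zero effective divisor $C$, would be linearly equivalent to $0$.

Throughout put
\[
M:=K_X+L,\qquad k:=M^2=\tfrac12K_S^2 .
\]
The following relations hold for every even set.

\begin{lemma}\label{lem:numbers}
We have $L^2=-n$, $K_X\cdot L=n$, $M\cdot C_i=0$, $M\cdot L=0$ and $k=M\cdot K_X=K_X^2+n$. Moreover
\[
\chi(\mathcal O_S)=2,\qquad p_g(S)=h^0(X,M)=1+q(S).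
\]
\end{lemma}

\begin{proof}
By adjunction $K_X\cdot C_i=2$. Hence $4L^2=C^2=-4n$ and $2K_X\cdot L=2n$. Also $M\cdot C_i=K_X\cdot C_i+\frac12C\cdot C_i=2-2=0$. Summing over $i$ gives $M\cdot L=0$, so $k=M\cdot(K_X+L)=M\cdot K_X=K_X^2+n$. By Riemann--Roch,
\[
\chi(\mathcal O_S)=\chi(\mathcal O_X)+\chi(-L)=2\chi(\mathcal O_X)+\tfrac12L(L+K_X)=2+0 .
\]
Finally $p_g(S)=h^0(K_X)+h^0(K_X+L)=h^0(M)$, since $p_g(X)=0$, and $p_g(S)=\chi(\mathcal O_S)-1+q(S)$.
\end{proof}

So $p_g(S)\ge1$ always, and $S$ has Kodaira dimension at least $0$. Which Kodaira dimensions occur? Here is an example with $n=1$. Let $X$ be the blow-up of $\mathbb P^2$ at the ten nodes of a rational sextic (a general projection of the rational normal curve of degree $6$), and let $C$ be the strict transform of the sextic. Then $C^2=36-40=-4$ and $C\sim-2K_X$, so $L=-K_X$ and $K_S=0$. As $p_g(S)=1$, Lemma~\ref{lem:numbers} gives $q(S)=0$, and $S$ is a K3 surface. Here $L$ exactly cancels the negativity of $K_X$. For $S$ to be of general type, $L$ would have to overcompensate.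

Blowing up a point of $X$ away from $C$ only blows up two points of $S$. To exclude this one assumes that $S$ is \emph{minimal}, that is, that $K_S$ is nef. Since $K_S=\pi^*M$, this means that $M$ is nef. In \cite{MS} the condition is also phrased as follows: there is no $(-1)$-curve $E$ on $X$ with $E\cdot C=0$.

The following facts are stated in \cite{MS}. One always has $n\le12$, and there are examples with $S$ of Kodaira dimension $0$ and examples with Kodaira dimension $1$. If $S$ is minimal of general type, then $-n<K_X^2\le-1$, $2\le K_S^2\le2(n-1)$ and $n\ge2$. If moreover $S$ is regular, then $2\le K_S^2\le8$ and $2\le n\le9$. If $S$ is irregular, then $q(S)=1$, $6\le K_S^2\le10$ and $4\le n\le9$. About the general type case \cite{MS} says: ``We do not know if this case can happen.'' We show that it does.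

\subsection*{Results}
Let $G=\mathbb F_2^3$. A \emph{plane} of $G$ is a $2$-dimensional linear subspace. Let $\{\ell_g\}_{g\in G\setminus0}$ be seven distinct lines in $\mathbb P^2$, indexed (``labelled'') by the non-zero elements of $G$, no four through a point. A triple point $t$ of the arrangement is \emph{zero-sum} if its three labels add up to $0$; then the labels are the non-zero elements of a plane, which we denote by $\Lambda_t$. Let $T$ be the set of zero-sum triple points and $T'$ the set of other triple points. For $p\in G\setminus0$ put
\[
T_p=\{t\in T:\ p\notin\Lambda_t\}.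
\]

\begin{theorem}\label{thm:A}
To $\{\ell_g\}$ one associates a smooth projective surface $X$ and a $G$-cover $f\colon X\to Z$ of the blow-up $Z$ of $\mathbb P^2$ at $T\cup T'$, with exceptional curves $E_t$, such that:
\begin{enumerate}
\item[(1)] $p_g(X)=q(X)=0$, $K_X^2=2-2|T|$, and $X$ is rational if and only if $T$ is not contained in a line.
\item[(2)] For $t\in T$, $f^*E_t$ is a disjoint union of two $(-4)$-curves. For each $p$, the divisor $C_p:=\sum_{t\in T_p}f^*E_t$ is linearly equivalent to $2L_p$ for some $L_p\in\operatorname{Pic}(X)$.
\item[(3)] If $C_p\ne0$, the double cover $S_p$ defined by $(C_p,L_p)$ is minimal of general type if and only if $T_p=T$. In that case $K_{S_p}^2=4$.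
\item[(4)] One has $C_p\ne0$, $X$ rational and $S_p$ minimal of general type if and only if $T_p=T$ and $|T|\ge3$. Then $|T|\in\{3,4\}$, the number of $(-4)$-curves in $C_p$ is $n=2|T|\in\{6,8\}$, and $p_g(S_p)=1$, $q(S_p)=0$. Both values of $n$ occur.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
There are a smooth rational surface $X$ and an even set of disjoint $(-4)$-curves on $X$ whose double cover $S$ is a minimal surface of general type.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $C_1,\dots,C_n$ be an even set of disjoint $(-4)$-curves on a smooth rational surface, $n\ge1$, such that $S$ is minimal of general type, and let $K_S^2=2k$. Then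
\[
k+1\ \le\ n\ \le\ 10-k+2q(S).
\]
Thus $K_S^2+2n\le20$ if $S$ is regular, and $K_S^2+2n\le24$ if $q(S)=1$. In the regular case the upper bound is sharp: $k=2$, $n=8$ occurs by Theorem~\ref{thm:A}.
\end{theorem}

We do not determine whether the irregular case $q(S)=1$ occurs, nor which regular pairs $(k,n)$ allowed by Theorem~\ref{thm:B} occur, other than $(2,6)$ and $(2,8)$.

Section~\ref{sec:idea} explains the idea and works out by hand what happens at one triple point. Sections~\ref{sec:cover}--\ref{sec:double} prove Theorem~\ref{thm:A}, except for the existence of suitable line arrangements. These are in Section~\ref{sec:examples}, which can be read at any time. Theorem~\ref{thm:B} is proved in Section~\ref{sec:bounds}.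

\section{The idea}\label{sec:idea}

This section is motivation; the proofs in the later sections do not depend on it.

\subsection*{What must be reconciled}
Suppose that $S$ is minimal of general type. Then $M$ is nef with $M^2=k>0$, and the system $|2M|$ turns out to have dimension $k$ (Section~\ref{sec:bounds}). On the other hand $2K_X\sim2M-C$ cannot be effective, since $X$ is rational. So $|2M|$ moves, but no member of it contains $C$. One way to arrange this is to let $2M$ be the pullback of the lines of a plane under a generically finite map $X\to\mathbb P^2$, and to let $C$ be the preimage of a set $T$ of points not on a line.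

Campedelli surfaces suggest how to do this. For seven general lines, Theorem~\ref{thm:A} gives a Campedelli surface $X$, a $G$-cover $f$ of $\mathbb P^2$ with $2K_X\sim f^*H$, where $H$ is the class of a line. Its function field is obtained from that of $\mathbb P^2$ by adjoining square roots of the products of the four lines $\ell_g$ with $\lambda(g)=1$, suitably normalized, for the seven non-zero characters $\lambda$ of $G$. It has étale double covers: if we also adjoin $\sqrt{\ell_g\ell_{g'}/\ell^2}$ for two labels $g\ne g'$ and some $\ell=\ell_r$, we get a field extension of degree $2$, since the new square class involves only two lines. It is unramified, since each $\ell_g$ pulls back to twice a divisor on $X$. The double cover $S$ has $K_S^2=4$, and $2K_S$ is the pullback of $H$.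

Now let the seven lines become special. We want $X$ to become rational while $S$ stays of general type. The following local computation shows that zero-sum triple points have the effect we need.

\subsection*{One triple point by hand}
Consider in $\mathbb C^2$ the lines $x=0$, $y=0$ and $x+y=0$. If their labels are \emph{independent}, the cover with these branch lines adjoins three square roots $u=\sqrt x$, $v=\sqrt y$, $w=\sqrt{x+y}$. It is the quadric cone
\[
Q:\quad w^2=u^2+v^2,
\]
which has an ordinary node at the vertex. The label of $x=0$ is the sign change $u\mapsto-u$, and similarly for the others. The sum of the labels is the map $-1\colon(u,v,w)\mapsto(-u,-v,-w)$.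

If the labels are zero-sum, then $-1$ must act trivially, and each local component of the cover is $Q/\pm1$. Its coordinate ring is the even part of $\mathbb C[u,v,w]/(w^2-u^2-v^2)$, generated over $\mathbb C[x,y]$ by $uv$, $uw$, $vw$. Blow up the vertex of $Q$. The exceptional curve $B$ is a smooth conic with $B^2=-2$. The blow-up is the total space of a line bundle over $B$, and $-1$ acts as multiplication by $-1$ on its fibers; in particular it fixes $B$ pointwise. Hence the quotient is smooth, and the image $C_0\cong\mathbb P^1$ of $B$ pulls back to $2B$. Therefore $C_0^2=\frac12(2B)^2=-4$.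

So \emph{a zero-sum triple point produces $(-4)$-curves on the resolved cover, and the double cover branched along such a curve is locally the resolution of a node.} Nodes do not affect the canonical class, so $S$ does not notice that the lines have become special. But $X$ does: by (\ref{eq:2K}) below, $2K_X\sim f^*(H-\sum_{t\in T}E_t)$, and this stops being effective once the points of $T$ are not on a line.

It remains to find one global square root that has the required effect at \emph{every} zero-sum triple point. Locally we pass from $Q/\pm1$ to $Q$ by adjoining $u$, that is, the square root of the equation of exactly one of the three lines. So we look for labels $g\ne g'$ such that exactly one of them lies in $\Lambda_t$, for all $t\in T$. Put $p=g+g'$. Since the plane $\{0,g,g',p\}$ meets every other plane of $G$ in exactly one non-zero vector, the condition is simply $p\notin\Lambda_t$. This is the condition $T_p=T$ of Theorem~\ref{thm:A}.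

\section{The cover attached to seven labelled lines}\label{sec:cover}

\subsection*{Branch divisors}
For each $g\ne0$ we need the divisor $D_g$ on $Z$ over which the cover branches with inertia group generated by $g$. Let $H$ be the pullback to $Z$ of the class of a line, so $K_Z=-3H+\sum_{t\in T\cup T'}E_t$. Denote by $\bar\ell_g$ the strict transform of $\ell_g$. If $t\in T'$, the three labels at $t$ are linearly independent, because distinct non-zero vectors of $\mathbb F_2^3$ with non-zero sum are independent. So their sum is non-zero and differs from each of them. The computation of Section~\ref{sec:idea}, where $-1$ is the sum of the labels and fixes $B$ pointwise, suggests to make $E_t$ a branch curve whose label is this sum. Accordingly, let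
\[
D_g=\bar\ell_g+\sum_{\substack{t\in T'\\ \text{labels at }t\text{ sum to }g}}E_t,\qquad D=\sum_{g\ne0}D_g .
\]
The curves $E_t$ with $t\in T$ are not in $D$. If $E_t\subset D_g$, then $\ell_g$ does not pass through $t$, so the components of $D_g$ are disjoint and $D_g$ is smooth. Since at most three lines pass through a point and all triple points are blown up, $D$ has simple normal crossings. At most two of the $D_g$ pass through any point, and their labels are distinct non-zero vectors of $\mathbb F_2^3$, hence independent.

Let $G^\vee=\operatorname{Hom}(G,\mathbb F_2)$. For $0\ne\lambda\in G^\vee$ let $j_t$ be the number of labels at $t$ on which $\lambda=1$. Exactly four $g$ satisfy $\lambda(g)=1$. For $t\in T'$, the sum of the labels has $\lambda$-value $j_t\bmod2$. Hence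
\[
\sum_{\lambda(g)=1}D_g\sim4H-\sum_{t\in T}j_tE_t-\sum_{t\in T'}\bigl(j_t-(j_t\bmod2)\bigr)E_t .
\]
In the last sum the coefficients $j_t-(j_t\bmod2)$ are $0$ or $2$. For $t\in T$ the three values of $\lambda$ at the labels add up to $0$, so $j_t\in\{0,2\}$, with $j_t=0$ if and only if $\lambda|_{\Lambda_t}=0$. Thus the sum is linearly equivalent to $2A_\lambda$ with
\begin{equation}\label{eq:A}
A_\lambda=2H-\sum_tc_{\lambda,t}E_t,\quad c_{\lambda,t}\in\{0,1\},\qquad\text{and for }t\in T:\ c_{\lambda,t}=0\iff\lambda|_{\Lambda_t}=0 .
\end{equation}
Put $A_0=0$. For all $\lambda,\mu\in G^\vee$,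
\begin{equation}\label{eq:fund}
A_\lambda+A_\mu\sim A_{\lambda+\mu}+\sum_{\lambda(g)=\mu(g)=1}D_g .
\end{equation}
Indeed, a label $g$ with $\lambda(g)=\mu(g)=1$ is counted twice in $2A_\lambda+2A_\mu$ and not at all in $2A_{\lambda+\mu}$. A label with $\lambda(g)\ne\mu(g)$ is counted once in each, and one with $\lambda(g)=\mu(g)=0$ not at all. So twice (\ref{eq:fund}) holds, and $\operatorname{Pic}(Z)$ is torsion-free.

\subsection*{The cover}
By Pardini \cite[Theorem 2.1 and Proposition 3.1]{Pardini}, data satisfying (\ref{eq:fund}), with $D$ having the properties above, define a finite flat $G$-cover $f\colon X\to Z$ with $X$ smooth and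
\begin{equation}\label{eq:pushforward}
f_*\mathcal O_X=\bigoplus_{\lambda\in G^\vee}\mathcal O_Z(-A_\lambda).
\end{equation}
The multiplication $\mathcal O(-A_\lambda)\otimes\mathcal O(-A_\mu)\to\mathcal O(-A_{\lambda+\mu})$ is given by the equation of $\sum_{\lambda(g)=\mu(g)=1}D_g$.

The cover has the following analytic local form. Near a point of $D_g\cap D_h$, with local equations $x,y$ of $D_g,D_h$, choose a basis $\lambda_1,\lambda_2,\lambda_3$ of $G^\vee$ whose values on $(g,h)$ are $(1,0),(0,1),(0,0)$. This is possible because $g,h$ are independent. No label of a branch curve through the point has value $1$ under two of the $\lambda_i$, so local generators $u_i$ of the $\mathcal O_Z(-A_{\lambda_i})$ generate the algebra $f_*\mathcal O_X$. After multiplication by units they satisfy $u_1^2=x$, $u_2^2=y$, $u_3^2=1$, so $X$ is locally a disjoint union of two copies of $\{z^2=x,\ w^2=y\}$. Likewise, near a point on a single $D_g$ it is a disjoint union of four copies of $\{z^2=x\}$, where $x$ is part of a local coordinate system. So $f$ is étale off $D$, and $f^*D_g=2R_g$ with $R_g$ reduced. In particular, every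 component of $D$ pulls back to twice a divisor.

We draw three consequences.
\begin{itemize}
\item $X$ is connected: for $\lambda\ne0$ we have $-A_\lambda\cdot H=-2<0$ and $H$ is nef, so $h^0(\mathcal O_X)=1$ by (\ref{eq:pushforward}).
\item By duality for the finite flat map $f$, $f_*\omega_X=\bigoplus_\lambda\omega_Z(A_\lambda)$.
\item $K_X=f^*K_Z+\sum_gR_g$. Since $D\sim7H-3\sum_{t\in T\cup T'}E_t+\sum_{t\in T'}E_t$, the coefficient of $E_t$ in $2K_Z+D$ is $2-3=-1$ for $t\in T$ and $2-3+1=0$ for $t\in T'$. Hence
\begin{equation}\label{eq:2K}
2K_X\sim f^*(2K_Z+D)\sim f^*\Bigl(H-\sum_{t\in T}E_t\Bigr).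
\end{equation}
\end{itemize}

We call $N\cdot H$ the \emph{$H$-degree} of a divisor $N$ on $Z$. It is non-negative if $N$ is effective.

\begin{proof}[Proof of Theorem \ref{thm:A}(1)]
By (\ref{eq:2K}), $K_X^2=\frac14\cdot8\,(1-|T|)=2-2|T|$. We have $h^0(K_Z)=0$, and for $\lambda\ne0$ the divisor $K_Z+A_\lambda$ has $H$-degree $-3+2=-1$. So $p_g(X)=0$. For $\lambda\ne0$, (\ref{eq:A}) gives
\[
A_\lambda^2+A_\lambda\cdot K_Z=\Bigl(4-\sum_tc_{\lambda,t}^2\Bigr)+\Bigl(-6+\sum_tc_{\lambda,t}\Bigr)=-2,
\]
because $c_{\lambda,t}\in\{0,1\}$. By Riemann--Roch, $\chi(-A_\lambda)=1+\frac12A_\lambda(A_\lambda+K_Z)=0$. Hence $\chi(\mathcal O_X)=\chi(\mathcal O_Z)=1$, and $q(X)=p_g(X)=0$.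

By (\ref{eq:2K}), (\ref{eq:pushforward}) and the projection formula,
\[
P_2(X)=\sum_\lambda h^0\Bigl(Z,H-\sum_{t\in T}E_t-A_\lambda\Bigr)=h^0\Bigl(Z,H-\sum_{t\in T}E_t\Bigr),
\]
since the terms with $\lambda\ne0$ have $H$-degree $1-2=-1$. The right-hand side vanishes if and only if no line contains $T$. A rational surface has $P_2=0$; conversely, by Castelnuovo's criterion a surface with $q=P_2=0$ is rational.
\end{proof}

\section{The even sets}\label{sec:even}

\begin{lemma}\label{lem:planes}
Let $p\in G\setminus0$.
\begin{enumerate}
\item[(a)] Two distinct planes of $G$ have exactly one non-zero vector in common.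
\item[(b)] Exactly four planes of $G$ do not contain $p$. Every $g\ne0,p$ lies in exactly two of them.
\item[(c)] The map $t\mapsto\Lambda_t$ on $T$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is linear algebra in dimension $3$. For (b), the planes are the kernels of the non-zero $\lambda\in G^\vee$, and four characters satisfy $\lambda(p)=1$. Since $g$ and $p$ are independent, exactly two of these satisfy $\lambda(g)=0$. For (c), $\Lambda_t$ determines the three lines through $t$, hence $t$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}(2)]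
\emph{The curves.} Let $t\in T$. The curve $E_t$ is not in $D$ and meets $D$ transversally at three points, on the strict transforms of the three lines through $t$. Near such a point take coordinates $x,y$ on $Z$ with $\bar\ell_g=\{x=0\}$ and $E_t=\{y=0\}$. Then $X$ is locally a union of copies of $\{z^2=x\}$ with coordinates $z,y$, and $f^*E_t=\{y=0\}$ is smooth. Over the other points of $E_t$ the map $f$ is étale. So $f^*E_t$ is smooth, in particular reduced. Restricting (\ref{eq:pushforward}) to $E_t$,
\[
f_*\mathcal O_{f^*E_t}=\bigoplus_\lambda\mathcal O_{E_t}(-A_\lambda),\qquad A_\lambda\cdot E_t=c_{\lambda,t}.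
\]
By (\ref{eq:A}), the degree $-c_{\lambda,t}$ is $0$ for the two characters vanishing on $\Lambda_t$ and $-1$ for the six others. As $\mathcal O_{\mathbb P^1}(-1)$ has no cohomology, $h^0(\mathcal O_{f^*E_t})=2$ and $h^1(\mathcal O_{f^*E_t})=0$. So $f^*E_t$ is a disjoint union of two smooth connected rational curves. Each is finite and flat over the connected curve $E_t$, hence surjects onto it. Since $G$ acts transitively on the fibers of $f$, it exchanges the two curves. As $(f^*E_t)^2=8E_t^2=-8$, each has self-intersection $-4$. Curves over different points $t$ are disjoint.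

\emph{Evenness.} We look for a rational function on $Z$ whose order is odd along $E_t$ for $t\in T_p$ and even along $E_t$ for $t\in T\setminus T_p$, and whose remaining zeros and poles are branch curves, which become even on $X$ anyway. Choose $g\ne0,p$ and put $g'=g+p$, so $\Pi=\{0,p,g,g'\}$ is a plane. The function $\ell_g\ell_{g'}/\ell_p^2$ on $\mathbb P^2$ has on $Z$ the divisor
\[
\bar\ell_g+\bar\ell_{g'}-2\bar\ell_p+\sum_{t\in T\cup T'}\nu_tE_t,\qquad\nu_t\equiv\operatorname{mult}_t\ell_g+\operatorname{mult}_t\ell_{g'}\pmod2 .
\]
For $t\in T$, the parity of $\nu_t$ is that of the number of elements of $\{g,g'\}$ in $\Lambda_t$. If $p\in\Lambda_t$, then $\Lambda_t$ contains both or neither of $g,g'=g+p$, and $\nu_t$ is even. If $p\notin\Lambda_t$, then $\Lambda_t\ne\Pi$, and by Lemma~\ref{lem:planes}(a) the unique non-zero vector of $\Lambda_t\cap\Pi$ is $g$ or $g'$, so $\nu_t$ is odd. Now pull back to $X$. The curves $\bar\ell_g$, $\bar\ell_{g'}$, $\bar\ell_p$ and all $E_t$ with $t\in T'$ are components of $D$ and pull back to twice a divisor. So the divisor of the pulled-back function is $\sum_{t\in T_p}f^*E_t$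 plus twice a divisor, and $C_p\sim2L_p$ for some $L_p$.
\end{proof}

\section{The double covers}\label{sec:double}

Let $C_p\ne0$ and let $\pi\colon S_p\to X$ be the double cover defined by $(C_p,L_p)$, for any choice of $L_p$ with $2L_p\sim C_p$. The arguments at the beginning of Section~\ref{sec:intro} for the smoothness and connectedness of the double cover, and the formulas given there, do not use the rationality of $X$ (only the uniqueness of $L$ does). So $S_p$ is smooth and connected, and $K_{S_p}=\pi^*(K_X+L_p)$. Adding $C_p$ to (\ref{eq:2K}) gives
\begin{equation}\label{eq:2M}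
2(K_X+L_p)\sim f^*\Bigl(H-\sum_{t\in T\setminus T_p}E_t\Bigr),\qquad(K_X+L_p)^2=2\bigl(1-|T\setminus T_p|\bigr).
\end{equation}
The points of $T$ that made $2K_X$ small have been given back, except those with $p\in\Lambda_t$.

\begin{proof}[Proof of Theorem \ref{thm:A}(3)]
If $T_p=T$, then $2(K_X+L_p)\sim f^*H$ is nef with square $8$. So $K_{S_p}$ is nef and $K_{S_p}^2=2\cdot2=4>0$. Hence $S_p$ is minimal of general type. If $T_p\ne T$, then $K_{S_p}^2=4(1-|T\setminus T_p|)\le0$, whereas a minimal surface of general type has $K^2>0$.
\end{proof}

If $T_p=T$, the condition of \cite{MS} on $(-1)$-curves holds too: a $(-1)$-curve $E$ with $E\cdot C_p=0$ would satisfy $(K_X+L_p)\cdot E=-1$, contradicting that $K_X+L_p$ is nef.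

\begin{proof}[Proof of Theorem \ref{thm:A}(4): the criterion]
Suppose that $C_p\ne0$, that $X$ is rational and that $S_p$ is minimal of general type. By (3), $T_p=T$. By (1), $T$ is not contained in a line, so $|T|\ge3$.

Conversely, let $T_p=T$ and $|T|\ge3$. Then $C_p\ne0$, and $S_p$ is minimal of general type by (3). For the rationality of $X$ we must show that $T$ is not contained in a line. Let $t_1,t_2,t_3\in T$ be distinct. The planes $\Lambda_{t_1},\Lambda_{t_2},\Lambda_{t_3}$ are distinct planes missing $p$, by Lemma~\ref{lem:planes}(c). Let $g_{ij}$ be the non-zero vector of $\Lambda_{t_i}\cap\Lambda_{t_j}$. The vectors $g_{12},g_{13},g_{23}$ are distinct: if two coincided, their common value, which is not $p$, would lie in three of the four planes missing $p$, contradicting Lemma~\ref{lem:planes}(b). Now $\ell_{g_{ij}}$ passes through $t_i$ and $t_j$, so the lines $t_1t_2$, $t_1t_3$, $t_2t_3$ are three distinct lines of the arrangement. Therefore $t_1,t_2,t_3$ are not collinear, and $X$ is rational by (1).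

In this case $|T|\le4$ by Lemma~\ref{lem:planes}(b),(c), and $n=2|T|$ by (2). The values $|T|=3$ and $|T|=4$ both occur by Section~\ref{sec:examples}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}(4): the invariants]
Let $T_p=T$ and $|T|\ge3$, and write $M=K_X+L_p$. By Lemma~\ref{lem:numbers}, $h^0(M)=p_g(S_p)=1+q(S_p)\ge1$. So it suffices to show $h^0(M)\le1$. We do this by squaring sections: the sections of $2M$ are the lines of $\mathbb P^2$, and few lines have a pullback that is divisible by $2$ as a divisor.

By (\ref{eq:2M}) and the projection formula,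
\[
H^0(X,2M)=\bigoplus_\lambda H^0(Z,H-A_\lambda)=H^0(Z,H),
\]
since $H-A_\lambda$ has $H$-degree $-1$ for $\lambda\ne0$. Let $0\ne s\in H^0(X,M)$. Then $s^2\in H^0(X,2M)$, so $2\operatorname{div}(s)$ is the pullback to $X$ of a line $m\subset\mathbb P^2$. This pullback is
\[
f^*\bar m+\sum_{t\in T\cup T'}(\operatorname{mult}_tm)\,f^*E_t,
\]
where $\bar m$ is the strict transform of $m$ on $Z$, and the summands have no common components. Each must therefore be twice a divisor.
\begin{itemize}
\item For $t\in T$ the divisor $f^*E_t$ is reduced and $\operatorname{mult}_tm\le1$. So $m$ avoids $T$.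
\item The divisor $f^*\bar m$ is twice a divisor. If $\bar m$ were not a component of $D$, then $f$ would be étale over its generic point and $f^*\bar m$ would be reduced. So $m=\ell_g$ for some $g$.
\item Suppose $g\ne p$. Then $g$ lies in two of the four planes missing $p$, hence in at least one of any three of them. Since the planes $\Lambda_t$, $t\in T$, are at least three of these four, $\ell_g$ passes through a point of $T$. This contradicts the first item.
\end{itemize}
So $m=\ell_p$, and $\operatorname{div}(s)$ is determined uniquely. Hence $h^0(M)\le1$, and therefore $p_g(S_p)=1$, $q(S_p)=0$.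
\end{proof}

\section{Two arrangements}\label{sec:examples}

We need arrangements with $T_p=T$ and $|T|=4$ or $|T|=3$. Lemma~\ref{lem:planes} tells us where to look. If $|T|=4$, then $T$ corresponds to the four planes missing $p$, any two points of $T$ lie on a common line $\ell_g$, and each $\ell_g$ with $g\ne p$ passes through exactly two points of $T$. So the six lines other than $\ell_p$ are those joining four points in general position.

Let $e_1,e_2,e_3$ be the standard basis of $G$ and $p=e_1+e_2+e_3$. Put
\[
\ell_{e_i}=\{x_i=0\},\qquad\ell_p=\{x_1+x_2+x_3=0\},\qquad m_i:=\ell_{e_j+e_k}\quad\text{for }\{i,j,k\}=\{1,2,3\},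
\]
and let $q_1,q_2,q_3$ be the coordinate points. The lines $m_i$ are chosen as follows:
\begin{itemize}
\item[(I)] $m_1:\ x_2=x_3,\qquad m_2:\ x_1=x_3,\qquad m_3:\ x_1=x_2$;
\item[(II)] $m_1:\ x_2=x_3,\qquad m_2:\ x_1=x_3,\qquad m_3:\ x_1=2x_2$.
\end{itemize}
In barycentric coordinates, $\ell_p$ is the line at infinity. Then (I) consists of the sides and medians of a triangle together with the line at infinity, and in (II) one median is moved; see Figure~\ref{fig:arr}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0)--(4,0)--(1,3)--cycle;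
\draw (0,0)--(2.5,1.5);
\draw (4,0)--(0.5,1.5);
\draw (1,3)--(2,0);
\foreach \x/\y in {0/0,4/0,1/3,1.6667/1} \fill (\x,\y) circle (2pt);
\node[left] at (0,0) {\small $q_1$};
\node[right] at (4,0) {\small $q_2$};
\node[above] at (1,3) {\small $q_3$};
\node at (1.86,1.5) {\small $q_4$};
\node[right] at (3.15,0.95) {\small $\ell_{e_1}$};
\node[left] at (0.25,0.8) {\small $\ell_{e_2}$};
\node[below] at (3,0) {\small $\ell_{e_3}$};
\node[below] at (0.9,0.52) {\small $m_1$};
\node[below] at (2.75,0.55) {\small $m_2$};
\node[right] at (1.25,2.15) {\small $m_3$};
\node at (2,-0.9) {(I)};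
\begin{scope}[xshift=6.6cm]
\draw (0,0)--(4,0)--(1,3)--cycle;
\draw (0,0)--(2.5,1.5);
\draw (4,0)--(0.5,1.5);
\draw (1,3)--(1.3333,0);
\foreach \x/\y in {0/0,4/0,1/3} \fill (\x,\y) circle (2pt);
\node[left] at (0,0) {\small $q_1$};
\node[right] at (4,0) {\small $q_2$};
\node[above] at (1,3) {\small $q_3$};
\node[right] at (3.15,0.95) {\small $\ell_{e_1}$};
\node[left] at (0.25,0.8) {\small $\ell_{e_2}$};
\node[below] at (3,0) {\small $\ell_{e_3}$};
\node[below] at (0.85,0.52) {\small $m_1$};
\node[below] at (2.75,0.55) {\small $m_2$};
\node[right] at (1.08,2.15) {\small $m_3$};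
\node at (2,-0.9) {(II)};
\end{scope}
\end{tikzpicture}
\caption{The two arrangements in barycentric coordinates. Lines are shown as segments, and the seventh line $\ell_p$ is the line at infinity. The line $\ell_{e_i}$ is the side opposite $q_i$, and $m_i$, with label $e_j+e_k$, passes through $q_i$. Dots mark the triple points, all of which are zero-sum.}
\label{fig:arr}
\end{figure}

\emph{Arrangement} (I). The six lines other than $\ell_p$ join $q_1$, $q_2$, $q_3$, $q_4=(1{:}1{:}1)$ in pairs. Three of them pass through each $q_i$. This accounts for $4\cdot3=12$ of the $15$ pairs of lines, and the remaining pairs $\ell_{e_i},m_i$ meet at the three further points $(0{:}1{:}1)$, $(1{:}0{:}1)$, $(1{:}1{:}0)$, which are therefore exactly double points of the six lines. On $q_1,\dots,q_4$ and these three points, $x_1+x_2+x_3$ takes the values $1,1,1,3$ and $2,2,2$, so $\ell_p$ avoids them all.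

\emph{Arrangement} (II). Again $\ell_{e_j},\ell_{e_k},m_i$ meet at $q_i$ for $i=1,2,3$, which accounts for $9$ of the $15$ pairs. The other six pairs meet at
\begin{align*}
&\ell_{e_1}\cap m_1=(0{:}1{:}1),&&\ell_{e_2}\cap m_2=(1{:}0{:}1),&&\ell_{e_3}\cap m_3=(2{:}1{:}0),\\
&m_1\cap m_2=(1{:}1{:}1),&&m_1\cap m_3=(2{:}1{:}1),&&m_2\cap m_3=(2{:}1{:}2).
\end{align*}
These six points are distinct and differ from the $q_i$, so they are exactly double points of the six lines. On $q_1,q_2,q_3$ and these six points, $x_1+x_2+x_3$ takes the values $1,1,1$ and $2,2,3,3,4,5$, so $\ell_p$ avoids them all.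

In both cases the triple points are exactly the $q_i$, and no four lines pass through a point. The labels at $q_i$ for $i\le3$ are $e_j,e_k,e_j+e_k$. The labels at $q_4$ in (I) are $e_2+e_3,\ e_1+e_3,\ e_1+e_2$. All these triples are zero-sum, and none of the planes $\Lambda_{q_i}$ contains $p$. Hence $T'=\emptyset$ and
\[
T=T_p=\{q_1,q_2,q_3,q_4\}\ \text{ in (I)},\qquad T=T_p=\{q_1,q_2,q_3\}\ \text{ in (II)}.
\]
By Theorem~\ref{thm:A}, in both cases $X$ is rational and $S=S_p$ is minimal of general type with $K_S^2=4$, $p_g(S)=1$, $q(S)=0$. In (I) we have $n=8$ and $K_X^2=-6$, and in (II) $n=6$ and $K_X^2=-4$. This completes the proof of Theorem~\ref{thm:A} and proves Corollary~\ref{cor:main}. \qed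

\section{Bounds on the number of curves}\label{sec:bounds}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Now $X$ is any smooth rational surface with an even set of $(-4)$-curves such that $S$ is minimal of general type. Then $K_S=\pi^*M$ is nef, and $k=\frac12K_S^2>0$. Put $q=q(S)$.

\emph{Lower bound.} We compute $h^0(2M)$ and use that no member of $|2M|$ contains $C$. Since $K_S$ is nef and big, Kawamata--Viehweg vanishing gives $H^i(S,2K_S)=H^i(S,K_S+K_S)=0$ for $i>0$. By the projection formula
\[
H^i(S,2K_S)=H^i(X,2M)\oplus H^i(X,2M-L),
\]
so $h^i(2M)=0$ for $i>0$. By Riemann--Roch and $M\cdot K_X=M^2=k$ (Lemma~\ref{lem:numbers}),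
\[
h^0(2M)=1+\tfrac12\cdot2M\cdot(2M-K_X)=1+2k-k=1+k .
\]
Since $M\cdot C_i=0$ and $C_i\cong\mathbb P^1$, the restriction of $2M$ to $C_i$ is trivial. Also $2K_X\sim2M-2L\sim2M-C$. So there is an exact sequence
\[
0\to\mathcal O_X(2K_X)\to\mathcal O_X(2M)\to\bigoplus_{i=1}^n\mathcal O_{C_i}\to0 ,
\]
and $h^0(2K_X)\ge(1+k)-n$. As $X$ is rational, $h^0(2K_X)=0$, so $n\ge k+1$.

\emph{Upper bound.} Let $\sigma$ be the involution of $S$ with $S/\sigma=X$. We compare the $\sigma$-anti-invariant part $H^-$ of $H^2(S,\mathbb C)$ with the space of holomorphic $2$-forms. By Noether's formula and $\chi(\mathcal O_S)=2$, the topological Euler number of $S$ is $e(S)=24-2k$, so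
\[
b_2(S)=e(S)-2+4q=22-2k+4q .
\]
The invariant part $H^2(S,\mathbb C)^\sigma\cong H^2(X,\mathbb C)$ has dimension $10-K_X^2=10-k+n$, since $X$ is rational and $k=K_X^2+n$. Hence
\[
\dim H^-=(22-2k+4q)-(10-k+n)=12-k-n+4q .
\]
From $\pi_*\omega_S=\omega_X\oplus\omega_X(L)$, the $\sigma$-invariant holomorphic $2$-forms on $S$ are the pullbacks of those on $X$, and there are none. So $\sigma$ acts as $-1$ on $H^{2,0}(S)$, hence also on its complex conjugate $H^{0,2}(S)$, and $H^{2,0}(S)\oplus H^{0,2}(S)\subset H^-$. As $p_g(S)=1+q$ by Lemma~\ref{lem:numbers},
\[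
12-k-n+4q\ \ge\ 2p_g(S)=2+2q,\qquad\text{i.e. } n\le10-k+2q .
\]

Since $K_S^2=2k$, this reads $K_S^2+2n\le20+4q$, which gives the two stated special cases. Arrangement (I) of Section~\ref{sec:examples} has $q=0$, $k=K_X^2+n=-6+8=2$ and $n=8=10-k$, so the bound is attained in the regular case.
\end{proof}

\begin{remark}
As $K_X^2=k-n$, the lower bound is the inequality $K_X^2\le-1$ quoted in Section~\ref{sec:intro}. Its proof is the mechanism described at the start of Section~\ref{sec:idea}. Each curve $C_i$ imposes at most one condition on the $(k+1)$-dimensional space $H^0(2M)$, and together they must leave no section. In Theorem~\ref{thm:A}(4) we have $k=2$ and $H^0(2M)=H^0(\mathbb P^2,\mathcal O(1))$. There the two curves over a point $t\in T$ impose the same condition, namely passing through $t$, and three non-collinear points leave no line.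
\end{remark}

\begin{thebibliography}{9}

\bibitem{MS}
Mar\'{\i}a Mart\'{\i} S\'anchez,
\url{https://ir.library.osaka-u.ac.jp/repo/ouka/all/12423/ojm48_03_675.pdf}.

\bibitem{Pardini}
Pardini,
\emph{Abelian covers of algebraic varieties},
J. reine angew. Math. \textbf{417} (1991).

\end{thebibliography}

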